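# Return times and the dimension of hyperbolic measures

## 1. Points with a common future

Let $f$ be an invertible map preserving a probability measure $\mu$, and let $P$ be a countable measurable partition. Write $P(x)$ for the atom that contains $x$, and for integers $a\le b$ (with $b=\infty$ allowed) put
$$P_a^b(x)=\{y:\ P(f^jy)=P(f^jx)\ \text{for all finite } j \text{ with } a\le j\le b\}.$$
We also write $P_a^b$ for the partition $\bigvee_{j=a}^b f^{-j}P$ into these sets. Fix $n$. Two of these sets carry the whole argument: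
$$Q(x)=P_{-n}^{n}(x)\quad\text{(same symbols in the window }[-n,n]),\qquad \zeta(x)=P_{n+1}^{\infty}(x)\quad\text{(same symbols after time } n).$$
The construction on which everything turns is the family of conditional measures $\mu_\zeta$ of $\mu$ on the sets $\zeta$. Here are two models.

**Model A: a Bernoulli shift.** Let $f$ be the shift on $\{0,1\}^{\mathbb Z}$, let $\mu$ be a product measure, and let $d(x,y)=2^{-m}$, where $m=\min\{|j|:x_j\ne y_j\}$. Let $P$ be the partition by the symbol $x_0$. Then $Q(x)$ is exactly the ball $B(x,2^{-n})$, and $\zeta(x)=\{y: y_j=x_j \text{ for all } j>n\}$. We observe two things.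

* If $y\in\zeta(x)$ and $k\ge 2n+1$, then $(f^ky)_j=y_{j+k}=x_{j+k}$ for all $j\ge -n$. So the position of $f^ky$ up to precision $2^{-n}$ is the same for all $y\in\zeta(x)$.
* Under $\mu_\zeta$ the coordinates with index $\le n$ are still independent with the old distribution. So $\mu_\zeta(Q)=\mu(Q)$ for each cylinder $Q$ on the window $[-n,n]$.

Ask which $y\in\zeta(x)$ return at time $k\ge2n+1$ to their own ball $B(y,2^{-n})$. The condition is $y_j=y_{j+k}=x_{j+k}$ for $|j|\le n$: the point $y$ must lie in the single cylinder $Q(f^kx)$. Its conditional measure is $\mu(Q(f^kx))$. For the fair coin this is $2^{-(2n+1)}$, the measure of every ball of radius $2^{-n}$. So the set of $y$ that return at some time $k\in[2n+1,T]$ has measure at most $T\,\mu(\text{ball})$. For a biased coin the cylinders have different measures, but if we only ask about points $y$ with $\mu(Q(y))\le e^{-i}$, then only cylinders of measure $\le e^{-i}$ count, and the bound is $Te^{-i}$.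

**Model B: the cat map.** Let $f(x)=Ax \bmod 1$ on $\mathbb T^2$ with $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. Its eigenvalues are $\lambda=(3+\sqrt5)/2<2.7$ and $\lambda^{-1}$, with orthogonal eigenlines $E^u,E^s$. Let $P$ be a finite partition into sets of diameter $\le\frac1{10}$. If $y\in P_0^\infty(x)$, then $f^jy-f^jx$ has a lift $w_j\in\mathbb R^2$ with $\|w_j\|\le\frac1{10}$ for each $j\ge0$. The vectors $Aw_j$ and $w_{j+1}$ differ by an integer vector of norm less than $1$, so $w_{j+1}=Aw_j$. Thus $A^jw_0$ is bounded for $j\ge0$, and $w_0\in E^s$. So $P_0^\infty(x)$ lies in a short stable segment, and $\zeta(x)=f^{-(n+1)}P_0^\infty(f^{n+1}x)$ lies in a *long* stable segment: for $y\in\zeta(x)$ we get $y=x+v$ with $v\in E^s$, $\|v\|\le\lambda^{n+1}/10$. The map $f^k$ contracts the segment by $\lambda^{-k}$, so for $k\ge 2n+2$ all of $\zeta(x)$ has become a set of size of order $\lambda^{-n}$.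

**What this is for.** We want to show that a typical point of a smooth hyperbolic system does not come back to its own ball $B(x,r)$ much before time $1/\mu(B(x,r))$. The plan is to choose $n$ of order $\log\frac1r$ and a partition such that at typical points (i) $Q(x)\subset B(x,r)$; (ii) the orbits of the points of $\zeta(x)$ agree up to $r$ from a time $K$ of order $\log\frac1r$ on; (iii) the typical part of a ball of radius $2r$ has $\mu_\zeta$-measure at most about $\mu(\text{ball})$. With (i)–(iii) the computation of Model A can be repeated. Returns before time $K$ will need a separate argument.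

## 2. Return times, pointwise dimension, and the three theorems

Let $M$ be a compact smooth Riemannian manifold with distance $d$, and let $B(x,r)$ be the open ball. For $f\colon M\to M$ put
$$\tau_r(x)=\inf\{k>0: f^kx\in B(x,r)\},\qquad \underline R(x)=\liminf_{r\to0}\frac{\log\tau_r(x)}{-\log r},\qquad \overline R(x)=\limsup_{r\to0}\frac{\log\tau_r(x)}{-\log r}.$$
So $\tau_r\approx r^{-R}$. The time $\tau_r(x)$ does not decrease when $r$ decreases, and $\underline R,\overline R\ge0$. If $x$ is periodic, then $\tau_r(x)$ is bounded and $\underline R(x)=\overline R(x)=0$.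

For a Borel probability measure $\mu$ put
$$\dim_H\mu=\inf\{\dim_HZ:\mu(Z)=1\},\quad \underline d_\mu(x)=\liminf_{r\to0}\frac{\log\mu(B(x,r))}{\log r},\quad \overline d_\mu(x)=\limsup_{r\to0}\frac{\log\mu(B(x,r))}{\log r}.$$
When $\underline d_\mu(x)=\overline d_\mu(x)$, the common value is written $d_\mu(x)$; then $\mu(B(x,r))=r^{d_\mu(x)+o(1)}$. For example, Lebesgue measure on $\mathbb T^2$ has $d_\mu=2$ everywhere. For $\mu=\frac12\delta_0+\frac12\mathrm{Leb}$ on $\mathbb T^2$ we get $d_\mu(0)=0$ and $d_\mu(x)=2$ for $x\neq0$.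

For a diffeomorphism $f$ the Lyapunov exponent of $v\in T_xM$ is $\lambda(x,v)=\limsup_{n\to\infty}\frac1n\log\|d_xf^nv\|$. An invariant probability measure $\mu$ is *hyperbolic* if there is a set $Y$ of full measure such that $\lambda(x,v)\ne0$ for all $x\in Y$ and all nonzero $v\in T_xM$. For the cat map every vector $v\neq0$ has exponent $\pm\log\lambda$, so every invariant measure is hyperbolic; in particular $\frac12\delta_0+\frac12\mathrm{Leb}$ is a hyperbolic, non-ergodic measure.

One theorem is used as a known result.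

**Theorem (Barreira–Pesin–Schmeling).** If $f$ is a $C^{1+\alpha}$ diffeomorphism of a compact smooth manifold, $\alpha>0$, and $\mu$ is a hyperbolic $f$-invariant probability measure, then $\underline d_\mu(x)=\overline d_\mu(x)$ for $\mu$-a.e. $x$.

The work "Hausdorff dimension of measures via Poincaré recurrence" is the source of the conjecture that return times of ergodic hyperbolic measures see the dimension. The conjecture is true, and this is the first of three results. In all of them $f$ is a $C^{1+\alpha}$ diffeomorphism of $M$ for some $\alpha>0$.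

**Theorem 1.** If $\mu$ is an ergodic hyperbolic $f$-invariant probability measure, then $\underline R(x)=\overline R(x)=\dim_H\mu$ for $\mu$-a.e. $x$.

**Theorem 2.** If $\mu$ is any hyperbolic $f$-invariant probability measure, then $\underline R(x)=\overline R(x)=d_\mu(x)$ for $\mu$-a.e. $x$. Moreover, for almost every ergodic component $\nu$ of $\mu$, $d_\mu=\dim_H\nu$ $\nu$-a.e.

**Theorem 3.** Let $\mu$ be a hyperbolic $f$-invariant probability measure. For $\mu$-a.e. $x$ and all $\varepsilon,B>0$, for all sufficiently small $r$ and all integers $1\le T\le r^{-B}$,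
$$\#\{1\le k\le T: f^kx\in B(x,r)\}\le T\,r^{d_\mu(x)-\varepsilon}.$$

The measure $\frac12\delta_0+\frac12\mathrm{Leb}$ shows why Theorem 2 is phrased with components: $d_\mu$ takes the values $0$ and $2$, the dimensions of $\delta_0$ and of Lebesgue measure.

## 3. A periodic orbit, the cat map, a Liouville rotation

**A periodic orbit.** If $\mu$ is the invariant measure on a hyperbolic periodic orbit, then $\underline R=\overline R=0=\dim_H\mu$ on the orbit.

**The cat map with Lebesgue measure.** We check $\underline R\ge2$ a.e. by hand. The matrix $A^k-I$ is invertible for $k\ge1$, since $A^k$ has no eigenvalue $1$. So $x\mapsto(A^k-I)x$ is a surjective endomorphism of $\mathbb T^2$ and preserves Lebesgue measure. Since $d(f^kx,x)$ is the distance of $(A^k-I)x$ from $0$, we get for $r<\frac12$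
$$\mu\{x:d(f^kx,x)<r\}=\mu(B(0,r))=\pi r^2 .$$
A union bound gives $\mu\{\tau_r\le r^{-2+\varepsilon}\}\le\pi r^\varepsilon$. Take $r=e^{-q}$ and use Borel–Cantelli: a.e. $x$ has $\tau_{e^{-q}}(x)>e^{(2-\varepsilon)q}$ for all large $q$, and monotonicity of $\tau_r$ gives $\underline R(x)\ge2-\varepsilon$.

**Where this union bound stops.** For a general measure there is no algebra to compute $\mu\{d(f^kx,x)<r\}$. The natural substitute is to cover $M$ by balls $B$ of radius about $r$ and to bound $\mu(B\cap f^{-k}B')$, with $B'$ a slightly larger concentric ball. To reach times $T$ close to $1/\mu(B)$ one needs, up to a factor $r^{-\varepsilon}$, the inequality $\frac1T\sum_{k\le T}\mu(B\cap f^{-k}B')\le\mu(B)\mu(B')$. Ergodicity says that the left side tends to the right side as $T\to\infty$ with the balls *fixed*. It says nothing about $T$ of size at most $1/\mu(B)$. And for some ergodic systems the inequality fails.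

**A Liouville rotation.** Let $f(x)=x+\beta$ on $\mathbb R/\mathbb Z$, where $\beta$ is irrational and there are integers $q_k\to\infty$ with $\|q_k\beta\|<q_k^{-k}$ ($\|\cdot\|$ is the distance to $\mathbb Z$). For instance let $\beta=\sum_{j\ge1}10^{-j!}$ and $q_k=10^{(k+1)!}$: then $\|q_k\beta\|<2\cdot10^{(k+1)!-(k+2)!}=2\cdot 10^{-(k+1)(k+1)!}<q_k^{-k}$. Lebesgue measure is ergodic of dimension $1$, but with $r=q_k^{-k}$ every point satisfies $d(f^{q_k}x,x)<r$, so $\tau_r(x)\le q_k=r^{-1/k}$ and $\underline R(x)=0$ for every $x$. For $B=B(x,r)$ and $T=q_k$ (which is at most $1/\mu(B)$ for $k\ge2$ and $q_k\ge2$), the intervals $B$ and $f^{-q_k}B$ overlap in length more than $r=\mu(B)/2$. So $\frac1T\sum_{j\le T}\mu(B\cap f^{-j}B)\ge\frac{\mu(B)}{2q_k}$, which exceeds $\mu(B)^2=2r\mu(B)$ by the factor $\frac1{4q_kr}=\frac14r^{-(1-1/k)}$.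

So hyperbolicity cannot be dropped, and it must give the lower bound for $\tau_r$. It will enter through conditioning on the future. The upper bound needs nothing.

## 4. The upper bound for return times

From here on $f$ is our $C^{1+\alpha}$ diffeomorphism. Let $D=\dim M$. If $D=0$, then $M$ is finite, all points are periodic and all quantities vanish; so let $D\ge1$. If $M$ is disconnected, $d$ is Riemannian on components and different components have positive distance.

**Kac's inequality.** Let $\mu$ be invariant, $B$ a Borel set, and $\tau_B(y)=\inf\{k\ge1:f^ky\in B\}$. *Then $\int_B\tau_B\,d\mu\le1$.* Indeed, the sets $f^k(B\cap\{\tau_B>k\})$, $k\ge0$, are pairwise disjoint: if $z$ lies in the $k$-th set, then $f^{-k}z\in B$ and $f^{-i}z\notin B$ for $0\le i<k$, so $k$ is the time since the last visit to $B$. By invariance $\int_B\tau_B\,d\mu=\sum_{k\ge0}\mu(B\cap\{\tau_B>k\})\le1$.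

**Proposition 4 (Barreira–Saussol).** For every $f$-invariant Borel probability measure $\mu$: $\underline R\le\underline d_\mu$ and $\overline R\le\overline d_\mu$ $\mu$-a.e.

*Proof.* The aim is to replace the moving target $B(x,r)$ by a fixed one from a cover of bounded multiplicity, where Kac's inequality applies. Let $\varepsilon>0$, $r=2^{-j}$, and let $\{x_i\}$ be a maximal set with mutual distances $\ge r/4$. The balls $C_i=B(x_i,r/4)$ cover $M$. Put $B_i=B(x_i,r/2)$. If $z$ lies in $m$ of the $B_i$, then the corresponding balls $B(x_i,r/8)$ are disjoint and contained in $B(z,r)$. By uniform volume bounds $m\le C_D$ for small $r$, so $\sum_i\mu(B_i)\le C_D$.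

If $y\in C_i$, then $B(y,r/4)\subset B_i\subset B(y,r)$, so $\tau_r(y)\le\tau_{B_i}(y)$ and $\mu(B(y,r/4))\le\mu(B_i)$. If $\mu(B_i)>0$, Markov's and Kac's inequalities give
$$\mu\Big\{y\in C_i\cap\operatorname{supp}\mu:\tau_r(y)\ge\tfrac{r^{-\varepsilon}}{\mu(B(y,r/4))}\Big\}\le\mu\Big\{y\in B_i:\tau_{B_i}(y)\ge\tfrac{r^{-\varepsilon}}{\mu(B_i)}\Big\}\le r^\varepsilon\mu(B_i).$$
If $\mu(B_i)=0$, the set on the left is empty. Summing over $i$ gives at most $C_Dr^\varepsilon$, which is summable over $r=2^{-j}$. By Borel–Cantelli, for a.e. $x$ and all large $j$,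
$$\tau_{2^{-j}}(x)\le\frac{2^{j\varepsilon}}{\mu(B(x,2^{-j-2}))}.$$
For $r\in[2^{-j},2^{-j+1})$ we have $\tau_r\le\tau_{2^{-j}}$, $2^j<2/r$ and $r/8<2^{-j-2}$, so $\tau_r(x)\le(2/r)^\varepsilon/\mu(B(x,r/8))$. Take logarithms, divide by $-\log r$, and use $\log(r/8)/\log r\to1$: $\underline R\le\underline d_\mu+\varepsilon$ and $\overline R\le\overline d_\mu+\varepsilon$ a.e. Let $\varepsilon\downarrow0$. $\square$

Kac's inequality cannot give the lower bound: it only bounds a mean from above, and the rotation of Section 3 satisfies it too.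

## 5. Norms adapted to the hyperbolicity

**Conventions.** We take $0<\alpha\le1$. Fix $\Lambda\ge2$, a Lipschitz constant for $f$ and $f^{-1}$ with $\|df\|,\|df^{-1}\|\le\Lambda$. Put $r_q=e^{-q}$ for $q\in\mathbb N$. Partitions are countable and Borel, and $\mathcal I$ is the $\sigma$-algebra of $f$-invariant Borel sets (so $\mathcal I$-measurable functions are exactly invariant).

**Oseledets' theorem** gives an invariant Borel set of regular points, of full measure for every invariant probability measure, with a Borel $df$-invariant splitting $T_xM=\bigoplus_iE_i(x)$ such that $\lim_{k\to\pm\infty}\frac1k\log\|df^kv\|=\lambda_i(x)$ for $0\ne v\in E_i(x)$, the $\lambda_i(x)$ being distinct. For $v=\sum v_i\ne0$ the fastest growing component dominates, so $\lambda(x,v)=\max\{\lambda_i(x):v_i\ne0\}$. So at a regular point the values of $\lambda(x,\cdot)$ on nonzero vectors are exactly the $\lambda_i(x)$, and $\mu$ is hyperbolic if and only if a.e. all $\lambda_i(x)\ne0$.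

**Condition (H).** An invariant probability measure $\mu$ satisfies (H) if there are $\chi>0$, an invariant Borel set $\Gamma$ with $\mu(\Gamma)=1$ and a Borel $df$-invariant splitting $T_xM=E^u(x)\oplus E^s(x)$, $x\in\Gamma$ (a summand may be $0$), with
$$\limsup_{k\to\infty}\tfrac1k\log\|df^kv\|<-\chi\ (0\ne v\in E^s),\qquad\limsup_{k\to\infty}\tfrac1k\log\|df^{-k}v\|<-\chi\ (0\ne v\in E^u),$$
and an $\ell_0<\infty$ such that a.e. orbit meets $A'=\{x\in\Gamma:\ell(x)\le\ell_0\}$, where $\ell:\Gamma\to[1,\infty)$ is the following Borel function.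

**The norms and $\ell$.** For $x\in\Gamma$ put $|v|'_x=\sup_{k\ge0}e^{\chi k}\|df^kv\|$ for $v\in E^s(x)$, $|v|'_x=\sup_{k\ge0}e^{\chi k}\|df^{-k}v\|$ for $v\in E^u(x)$, and $|v|'_x=\max(|v_u|'_x,|v_s|'_x)$ for $v=v_u+v_s$. The suprema are finite by the limsup conditions, so these are norms. The term $k=0$ gives $\|v\|\le\|v_u\|+\|v_s\|\le2|v|'_x$. Put
$$\ell(x)=\sup_{v\ne0}\frac{|v|'_x}{\|v\|}.$$
It is finite because all norms on $T_xM$ are equivalent, and $\ge1$ because $|v|'_x\ge\|v\|$ on $E^s\cup E^u$. It is Borel, because it is a supremum over $k$ and over a countable dense set of vectors in a Borel frame. The number $\ell(x)$ measures how bad the hyperbolicity at $x$ is.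

*Example.* For the cat map and $\chi<\log\lambda$ we have $|v|'=\|v\|$ on $E^s$ and on $E^u$; since $E^u\perp E^s$, $\ell\equiv1$. So (H) holds with $\ell_0=1$ and $A'=M$ for every invariant measure.

**Ergodic hyperbolic measures satisfy (H).** The exponents are a.e. constant and nonzero. Choose $0<\chi<\min|\lambda_i|$, and let $E^u,E^s$ be the sums of the Oseledets spaces with positive, respectively negative, exponents. As $\ell<\infty$, some $\ell_0$ has $\mu(A')>0$, and by ergodicity a.e. orbit meets $A'$.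

*In Sections 5–10, $\mu$ satisfies (H).*

**Step 1: one application of $df$.** We want uniform rates from the first iterate on. For $v\in E^s$, $|df\,v|'_{fx}=e^{-\chi}\sup_{k\ge1}e^{\chi k}\|df^kv\|$. For $v\in E^u$, the $k=0$ term is $\|df\,v\|$ and the rest is $\sup_{k\ge1}e^{\chi k}\|df^{-(k-1)}v\|=e^\chi|v|'_x$, so $|df\,v|'_{fx}=\max(\|df\,v\|,e^\chi|v|'_x)$. Hence
$$|df\,v|'_{fx}\le e^{-\chi}|v|'_x\ (v\in E^s),\qquad e^\chi|v|'_x\le|df\,v|'_{fx}\le\max(\Lambda,e^\chi)|v|'_x\ (v\in E^u).\tag{1}$$
So $|df\,v|'_{fx}\le\max(\Lambda,e^\chi)|v|'_x$ for all $v$. With $\|v\|\le\Lambda\|df\,v\|$ we get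
$$\ell(fx)\le C_2\,\ell(x),\qquad C_2=\Lambda\max(\Lambda,e^\chi).\tag{2}$$

**Step 2: the size of the neighborhood where $f$ looks linear.** By compactness and $f\in C^{1+\alpha}$ there are $C_1\ge1$ and $\rho_0>0$, with $\rho_0$ below the injectivity radius and below the distances between components, such that for all $x\in M$ the map $F_x=\exp_{fx}^{-1}\circ f\circ\exp_x$ is defined on $\{\|v\|\le\rho_0\}$, takes values of norm below the injectivity radius, and satisfies $\|F_x(v)-d_xf\,v\|\le C_1\|v\|^{1+\alpha}$. Choose $\delta>0$ with $e^\chi-\delta\ge e^{\chi/2}$ and $e^{-\chi}+\delta\le e^{-\chi/2}$. Put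
$$\rho(x)=c_1\ell(x)^{-1/\alpha},\qquad c_1\in(0,1],\quad c_1\le\rho_0,\quad 2C_1C_2c_1^\alpha\le\delta.$$
Then $\rho\le\rho_0$; $\ell\rho=c_1\ell^{1-1/\alpha}\le1$ since $\alpha\le1\le\ell$; and by (2) $\rho(fx)\ge C_3^{-1}\rho(x)$ with $C_3=C_2^{1/\alpha}$. If $\|v\|\le\rho(x)$, then
$$|F_x(v)-d_xf\,v|'_{fx}\le\ell(fx)\,C_1\|v\|^\alpha\|v\|\le C_2\ell(x)\,C_1\,c_1^\alpha\ell(x)^{-1}\cdot2|v|'_x\le\delta|v|'_x.\tag{3}$$

**Step 3: two regimes.** Let $v'=F_x(v)$ with $\|v\|\le\rho(x)$. The $u$- and $s$-components of $v'-df\,v$ have $|\cdot|'$-norm at most $\delta|v|'$. With (1):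

* (u) If $|v_u|'\ge|v_s|'$, so that $|v|'=|v_u|'$, then $|v'_u|'\ge(e^\chi-\delta)|v|'\ge e^{\chi/2}|v|'$ and $|v'_s|'\le(e^{-\chi}+\delta)|v|'\le e^{-\chi/2}|v|'$. So $|v'_u|'\ge|v'_s|'$ and $|v'|'\ge e^{\chi/2}|v|'$.
* (s) If $|v_u|'<|v_s|'$, then $|v'_s|'\le(e^{-\chi}+\delta)|v|'\le e^{-\chi/2}|v|'$.

**Lemma 5 (orbits that stay close are very close in the middle).** Let $x\in\Gamma$, $y\in M$, $a\le b$, and $d(f^jx,f^jy)\le\rho(f^jx)$ for $a\le j\le b$. Then for $a\le j\le b$
$$d(f^jx,f^jy)\le2\max\big(e^{-\chi(j-a)/2},e^{-\chi(b-j)/2}\big).$$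
If the hypothesis holds for all $j\ge a$, then $d(f^jx,f^jy)\le2e^{-\chi(j-a)/2}$ for all $j\ge a$.

*Proof.* Let $v_j=\exp_{f^jx}^{-1}(f^jy)$. Then $\|v_j\|=d(f^jx,f^jy)\le\rho(f^jx)$, $v_{j+1}=F_{f^jx}(v_j)$ for $a\le j<b$, and $|v_j|'\le\ell(f^jx)\rho(f^jx)\le1$. Let $j^*$ be the first $j\in[a,b]$ with $|(v_j)_u|'\ge|(v_j)_s|'$ ($j^*=b+1$ if there is none). If $j<j^*$, all indices $a,\dots,j$ are in regime (s), and (s) gives $|v_j|'=|(v_j)_s|'\le e^{-\chi(j-a)/2}|v_a|'\le e^{-\chi(j-a)/2}$. If $j\ge j^*$, then (u) persists along $j^*,\dots,b$ and $1\ge|v_b|'\ge e^{\chi(b-j)/2}|v_j|'$. Finally $\|v_j\|\le2|v_j|'$. For the last claim let $b\to\infty$. $\square$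

## 6. A partition adapted to returns to a good set

We want a partition of *finite entropy* such that two points with the same symbols stay within $\rho(f^jx)$ of each other, so that Lemma 5 applies. The obstacle is that $\rho$ is not bounded below. The remedy is to look only at visits to a set where $\ell\le\ell_0$, and to cut finely according to how long the next return takes.

**Step 1: the good set is visited with positive frequency.** Let $\kappa=E(1_{A'}|\mathcal I)$. The invariant set $\{\kappa=0\}$ meets $A'$ in a null set. Since a.e. orbit meets $A'$, almost every point of $\{\kappa=0\}$ lies in $\bigcup_{j}f^j(A'\cap\{\kappa=0\})$, a null set; so $\kappa>0$ a.e. By Birkhoff's theorem for $f$ and $f^{-1}$ there is an invariant Borel set $X_0\subset\Gamma$ of full measure such that the orbit of each $x\in X_0$ visits $A'$ with frequency $\kappa(x)>0$ in forward and in backward time. Put $A=A'\cap X_0$.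

**Step 2: the cut.** For $x\in A$ let $n(x)=\min\{k\ge1:f^kx\in A\}<\infty$ and $A_k=\{x\in A:n(x)=k\}$. Kac's inequality gives $\sum_kk\,\mu(A_k)\le1$. For $x\in A_k$, the bound $\rho(fx)\ge C_3^{-1}\rho(x)$ and $\ell(x)\le\ell_0$ give
$$\rho_1(x):=\min_{0\le j<n(x)}\Lambda^{-j}\rho(f^jx)\ \ge\ c_1\ell_0^{-1/\alpha}(\Lambda C_3)^{-k}=:s_k.$$
Let $P$ consist of $M\setminus A$ and, for each $k$, a partition of $A_k$ into at most $e^{C_6k}$ Borel sets of diameter $\le s_k$. Such a constant $C_6$ exists, because $M$ is covered by $O(s^{-D})$ sets of diameter $\le s$ and $s_k$ is exponential in $k$.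

**Step 3: $H(P)<\infty$.** We have $H(P)\le H(\{M\setminus A,A_1,A_2,\dots\})+\sum_kC_6k\,\mu(A_k)$. The last sum is finite. With $p_k=\mu(A_k)$: if $p_k\ge e^{-k}$, then $-p_k\log p_k\le kp_k$; otherwise $-p_k\log p_k\le\sqrt{p_k}\le e^{-k/2}$ (since $-\sqrt p\log p\le2/e<1$). So the first term is finite too.

**Step 4: same symbols imply closeness.** *If $x\in X_0$, $f^ax\in A$ and $y\in P_a^b(x)$ ($b\le\infty$), then*
$$d(f^jx,f^jy)\le\rho(f^jx)\quad\text{for all finite }j\in[a,b].\tag{4}$$
Let $i$ be the largest index in $[a,j]$ with $f^ix\in A$. Then $j-i<n(f^ix)$. As $f^iy\in P(f^ix)$, an atom of diameter $\le\rho_1(f^ix)$, we get $d(f^jx,f^jy)\le\Lambda^{j-i}\rho_1(f^ix)\le\rho(f^jx)$.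

**Step 5: scales.** We choose $n$ in terms of $r$ so that requirements (i) and (ii) of Section 1 hold. For $q\ge1$ put
$$n=n_q=\lceil4(q+1)/\chi\rceil,\qquad N_q=2n+1,\qquad K_q=4n_q,$$
and fix $C$ with $N_q,K_q\le Cq$. Let $\mathcal Q_q=P_{-n}^n$ with atoms $Q(x)=P_{-n}^n(x)$, and let $\mathcal F_q$ be the $\sigma$-algebra generated by $f^{-j}P$, $j>n$. It is countably generated, with atoms $P_{n+1}^\infty(x)$. For $x\in X_0$ let $a_n^-(x)=\min\{j\ge-n:f^jx\in A\}$ and $a_n^+(x)=\min\{j\ge n:f^jx\in A\}$. Consider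

* (G3) $x\in X_0$, $a_n^-(x)\le-n/2$ and $a_{n+1}^+(x)\le3n$, where $n=n_q$.

*Each $x\in X_0$ satisfies (G3) for all large $q$.* For $\theta\in(0,1)$ the number of visits to $A$ at times in $[n,(1+\theta)n]$ is $\kappa(x)\theta n+o(n)$, positive for large $n$; the same holds for $[-n,-(1-\theta)n]$. So $a_n^+-n=o(n)$ and $a_n^-+n=o(n)$.

**Lemma 6.** If (G3) holds at $x$, then
$$Q(x)\subset B(x,r_q),\tag{5}$$
$$y\in P_{n+1}^\infty(x)\ \Longrightarrow\ d(f^kx,f^ky)<r_q\ \text{ for all }k\ge K_q.\tag{6}$$

*Proof.* For (5) let $y\in Q(x)$ and use (4) and Lemma 5 with $a=a_n^-(x)\in[-n,-n/2]$, $b=n$, $j=0$: $d(x,y)\le2e^{-\chi n/4}\le2e^{-(q+1)}<r_q$. For (6) use $a=a_{n+1}^+(x)\in[n+1,3n]$, $b=\infty$: for $k\ge4n$, $d(f^kx,f^ky)\le2e^{-\chi(k-3n)/2}\le2e^{-\chi n/2}\le2e^{-2(q+1)}<r_q$. $\square$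

**Step 6: conditional measures.** Let $x\mapsto\mu_x^q$ be an $\mathcal F_q$-measurable regular conditional probability of $\mu$ given $\mathcal F_q$. It is constant on atoms of $\mathcal F_q$. Let $\{U_m\}$ be a countable algebra generating $\mathcal F_q$. For a.e. $x$ we have $\mu_x^q(U_m)=1_{U_m}(x)$ for all $m$, and the exceptional set $Z_q$ is a null set in $\mathcal F_q$. The atom of $x$ is the intersection of the $U_m$ that contain $x$, so $\mu_x^q(P_{n+1}^\infty(x))=1$ for $x\notin Z_q$. As $Z_q\in\mathcal F_q$, an atom meeting $Z_q$ is contained in $Z_q$. For an atom $\zeta$ disjoint from $Z_q$ we write $\mu_\zeta$ for the common value of $\mu^q_x$, $x\in\zeta$. The function $x\mapsto\mu_x^q(Q(x))=\sum_{Q\in\mathcal Q_q}1_Q(x)\mu_x^q(Q)$ is Borel.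

## 7. A cylinder has the same exponential size with and without the future

In Model A we had $\mu_\zeta(Q)=\mu(Q)$. In general we prove that both are $e^{-N_qh}$ up to a factor $e^{\eta N_q}$, at typical points. The conditional measure needs an upper bound, the measure a lower bound.

**Recall.** The conditional information of a countable partition $\alpha$ given a $\sigma$-algebra $\mathcal F$ is $I(\alpha|\mathcal F)(x)=-\log\mu(\alpha(x)|\mathcal F)(x)\ge0$, with integral $H(\alpha|\mathcal F)\le H(\alpha)$. On an atom $b$ of $\beta$ we have $\mu(a|\mathcal F\vee\sigma(\beta))=\mu(a\cap b|\mathcal F)/\mu(b|\mathcal F)$, which is the chain rule $I(\alpha\vee\beta|\mathcal F)=I(\beta|\mathcal F)+I(\alpha|\mathcal F\vee\sigma(\beta))$. Invariance gives $I(f^{-j}\alpha|f^{-j}\mathcal F)=I(\alpha|\mathcal F)\circ f^j$. For the fair shift, $P$ is independent of the later symbols, and $I(P|\sigma(f^{-j}P:j\ge1))\equiv\log2$.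

**Step 1: approximation by finite futures.** Let $\mathcal F'=\sigma(f^{-j}P:j\ge1)$ and $I=I(P|\mathcal F')$, so $\int I\,d\mu\le H(P)<\infty$. For $k\ge1$ put
$$I_k(x)=-\log\frac{\mu(P_0^k(x))}{\mu(P_1^k(x))},\qquad J_k(x)=-\log\mu(P_0^{k-1}(x)).$$
These are the information of $P$ given $P_1^k$ and the information of $P_0^{k-1}$; they are integrable since $H(P)<\infty$. Let $h=E(I|\mathcal I)$ and $h_k=E(I_k|\mathcal I)$, exactly invariant Borel functions. *Claim: $h_k\to h$ in $L^1$, hence a.e. along a subsequence.*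

By the martingale theorem $\mu(p|P_1^k)\to\mu(p|\mathcal F')$ a.e. for each $p\in P$, so $I_k\to I$ a.e. With $\varphi(t)=-t\log t$,
$$\int I_k\,d\mu=\sum_{p\in P}\int\varphi\big(\mu(p|P_1^k)\big)d\mu .$$
Each term converges to $\int\varphi(\mu(p|\mathcal F'))\,d\mu$ by bounded convergence, and is at most $\varphi(\mu(p))$ by Jensen's inequality. Since $\sum_p\varphi(\mu(p))=H(P)<\infty$, we get $\int I_k\to\int I$. As $I_k\ge0$, Scheffé's lemma gives $I_k\to I$ in $L^1$. Conditional expectation is an $L^1$ contraction.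

**Lemma 7.** Let $\eta>0$. There are countably many invariant Borel sets $W_s$, whose union has full measure, and numbers $h_s>0$ such that for every $s$, $\mu$-a.e. $x\in W_s$ and all large $q$:

* (G1) $\mu_x^q(Q(x))\le e^{-N_q(h_s-\eta)}$;
* (G2) $\mu(Q(x))\ge e^{-N_q(h_s+\eta)}$.

*Proof.* **Step 2: the sets $W_s$.** They make $h$ nearly constant, because $\mu$ need not be ergodic, and they fix a good $k$. Let $\eta'=\eta/3$ and, for $s=(k,u)$ with $k\ge1$, $u\in\mathbb Z_{\ge0}$,
$$W_s=\{u\eta'\le h<(u+1)\eta',\ h_k\le h+\eta'\},\qquad h_s=(u+1)\eta'.$$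
Since $0\le h<\infty$ a.e. and $h_k\to h$ a.e. along a subsequence, these sets cover a.e. point. On $W_s$ we have $h_s-\eta'\le h<h_s$.

**Step 3: (G1).** Add the symbols at places $n,n-1,\dots,-n$ one after the other to the future $\mathcal F_q$. By the chain rule and invariance, a.e.
$$-\log\mu_x^q(Q(x))=\sum_{j=-n}^nI\big(f^{-j}P\,\big|\,\sigma(f^{-i}P:i>j)\big)(x)=\sum_{j=-n}^nI(f^jx).$$
By Birkhoff for $f$ and $f^{-1}$ this is $N_q(h(x)+o(1))$. So eventually it is at least $N_q(h(x)-\eta')\ge N_q(h_s-2\eta')\ge N_q(h_s-\eta)$ on $W_s$.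

**Step 4: (G2).** For the measure itself the future is cut off at time $n$, so we compare $\mu$ with a $k$-step Markov weight whose logarithm is a Birkhoff sum. For $N_q>k$ and $Q\in\mathcal Q_q$ of positive measure put, with $x\in Q$,
$$w(Q)=\exp\Big(-J_k(f^{n-k+1}x)-\sum_{j=-n}^{n-k}I_k(f^jx)\Big).$$
This depends only on $Q$: it is the probability of the symbols at places $n-k+1,\dots,n$ times the conditional probability of each earlier symbol given the $k$ next ones. With the symbols at places $-n+1,\dots,n$ fixed, the sum over the symbol at place $-n$ of its conditional probabilities is at most $1$. Repeat for the places $-n+1,\dots,n-k$; what remains is a sum of measures of disjoint sets. So $\sum_Qw(Q)\le1$, and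
$$\mu\{x:\mu(Q(x))<e^{-\eta'N_q/2}w(Q(x))\}\le e^{-\eta'N_q/2}\sum_Qw(Q)\le e^{-\eta'N_q/2},$$
because the set is a union (up to a null set) of $Q$ with $\mu(Q)<e^{-\eta'N_q/2}w(Q)$. This is summable in $q$, so a.e. $x$ eventually satisfies $\mu(Q(x))\ge e^{-\eta'N_q/2}w(Q(x))$. Since $J_k$ is integrable, $J_k(f^mx)=o(m)$ a.e.; with Birkhoff for $I_k$, eventually $-\log w(Q(x))\le N_q(h_k(x)+\eta'/2)$. On $W_s$ this gives
$$-\log\mu(Q(x))\le N_q(h_k(x)+\eta')\le N_q(h(x)+2\eta')\le N_q(h_s+2\eta')\le N_q(h_s+\eta).\qquad\square$$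

## 8. The conditional measure of the good part of a ball

**Good sets.** Given $\varepsilon>0$, put $\eta=\varepsilon/(4C)$, so that $2\eta N_q\le\varepsilon q/2$. Let $W_s,h_s$ be as in Lemma 7. Let $G_q^s$ be the Borel set of $x\in W_s\setminus Z_q$ satisfying (G1), (G2), (G3). A.e. $x\in W_s$ lies in $G_q^s$ for all large $q$. As in the biased coin of Section 1 we sort points by the measure of their ball: for $i\ge0$ let
$$G_{q,i}^s=\{x\in G_q^s:e^{-(i+1)}<\mu(B(x,5r_q))\le e^{-i}\}.$$
(The function $x\mapsto\mu(B(x,5r_q))$ is lower semicontinuous, so these sets are Borel.) By (5) and (G2), $\mu(B(x,5r_q))\ge\mu(Q(x))\ge e^{-N_q(h_s+\eta)}$ on $G_q^s$. So for fixed $s$ only $O(q)$ indices $i$ occur.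

**Lemma 8.** Let $\zeta$ be an atom of $\mathcal F_q$ with $\zeta\cap Z_q=\emptyset$. Let $S\subset\zeta\cap G_{q,i}^s$ be a Borel set, and let $w\in G_{q,i}^s$ be such that $S\subset B(w,4r_q)$. Then $\mu_\zeta(S)\le e^{-i+2\eta N_q}\le e^{-i+\varepsilon q/2}$.

*Proof.* We count the cylinders needed to cover $S$ with the measure $\mu$, and weigh each of them with $\mu_\zeta$. Let $Q\in\mathcal Q_q$ meet $S$, at $p$ say. By (5) at $p$, $Q\subset B(p,r_q)\subset B(w,5r_q)$. By (G2) at $p$, $\mu(Q)\ge e^{-N_q(h_s+\eta)}$. These $Q$ are disjoint, so there are at most $\mu(B(w,5r_q))e^{N_q(h_s+\eta)}\le e^{-i+N_q(h_s+\eta)}$ of them. By (G1) at $p\in\zeta$, $\mu_\zeta(Q)\le e^{-N_q(h_s-\eta)}$. Multiply. $\square$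

The unknown number $h_s$ has cancelled. This is requirement (iii) of Section 1.

## 9. Returns after a logarithmic time

**Proposition 9.** For $\mu$-a.e. $x$, every $\varepsilon>0$ and all large $q$:
$$d(f^kx,x)\ge r_q\quad\text{for all integers }k\text{ with }K_q\le k\le\frac{r_q^\varepsilon}{\mu(B(x,5r_q))}.$$

*Proof.* Fix $\varepsilon$ and $s$, write $r=r_q$, put $T_i=e^{i+1-\varepsilon q}$ and
$$E_{q,i}=\{x\in G_{q,i}^s:d(f^kx,x)<r\text{ for some integer }k\in[K_q,T_i]\},$$
a Borel set.

**Step 1: $\mu(E_{q,i})\le e^{1-\varepsilon q/2}$.** This is the computation of Model A. Let $\zeta$ be an atom of $\mathcal F_q$ meeting $E_{q,i}$; then $\zeta\cap Z_q=\emptyset$. Fix $x_0\in\zeta\cap E_{q,i}$. If $x\in\zeta\cap E_{q,i}$ and $k\in[K_q,T_i]$ with $d(f^kx,x)<r$, then $d(f^kx_0,f^kx)<r$ by (6) at $x_0$. So $x\in B(f^kx_0,2r)$, and the center $f^kx_0$ does not depend on $x$. Hence $\zeta\cap E_{q,i}$ is covered by the at most $T_i$ sets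
$$S_k=B(f^kx_0,2r)\cap G_{q,i}^s\cap\zeta,\qquad K_q\le k\le T_i.$$
If $S_k\ne\emptyset$, pick $w\in S_k$; then $S_k\subset B(w,4r)$, and Lemma 8 gives $\mu_\zeta(S_k)\le e^{-i+\varepsilon q/2}$. Thus $\mu_\zeta(E_{q,i})\le T_ie^{-i+\varepsilon q/2}=e^{1-\varepsilon q/2}$. Atoms outside $Z_q$ that do not meet $E_{q,i}$ give conditional measure $0$. Integrate: $\mu(E_{q,i})=\int\mu_x^q(E_{q,i})\,d\mu(x)\le e^{1-\varepsilon q/2}$.

**Step 2: Borel–Cantelli.** Since $O(q)$ indices $i$ occur, $\sum_q\mu(\bigcup_iE_{q,i})<\infty$. So a.e. $x\in W_s$ lies in $G_q^s\setminus\bigcup_iE_{q,i}$ for all large $q$. If $x\in G_{q,i}^s$, then $r^\varepsilon/\mu(B(x,5r))<e^{-\varepsilon q}e^{i+1}=T_i$, which gives the assertion for this $\varepsilon$ on $W_s$. Take all $s$ and a sequence $\varepsilon\downarrow0$; a smaller $\varepsilon$ gives a stronger assertion. $\square$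

## 10. Returns before a logarithmic time

For $k<K_q$ the future does not yet determine $f^kx$ up to $r$. But a very early return can be repeated: if $f^kx$ is extremely close to $x$, then so is $f^{lk}x$ for moderate $l$, and one reaches a later time at a *larger* scale, where Proposition 9 forbids it.

**Proposition 10.** For a.e. $x$ with $\underline d_\mu(x)>0$: for all large $q$ there is no $1\le k<K_q$ with $d(f^kx,x)<r_q$; consequently, for every $\varepsilon>0$ and all large $q$, $\tau_{r_q}(x)>r_q^\varepsilon/\mu(B(x,5r_q))$; and $\underline R(x)\ge\underline d_\mu(x)$.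

*Proof.* **Step 1: a crude gap at every scale.** Let $x\in\operatorname{supp}\mu$ satisfy Proposition 9, and let $0<\sigma<\infty$ with $3\sigma\le\underline d_\mu(x)$. For large $p$, $\mu(B(x,5r_p))\le r_p^{2\sigma}$. So Proposition 9 with $\varepsilon=\sigma$, and $r_p^\sigma/r_p^{2\sigma}=e^{\sigma p}$, give for large $p$
$$d(f^kx,x)<r_p,\ k\ge K_p\ \Longrightarrow\ k>e^{\sigma p}.\tag{7}$$

**Step 2: change of scale.** Suppose $d(f^kx,x)<r_q$ with $1\le k<K_q$. Let $p=\lfloor q/(1+2C\log\Lambda)\rfloor$. Then $p\le q$, $p\to\infty$ as $q\to\infty$, and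
$$\Lambda^{2K_p}r_q\le e^{2Cp\log\Lambda-q}\le e^{-p}=r_p.$$

*If $k\ge K_p$:* since $r_q\le r_p$, (7) gives $k>e^{\sigma p}$, which exceeds $Cq\ge K_q$ for large $q$: a contradiction.

*If $k<K_p$:* take $l=\lceil K_p/k\rceil$, so that $K_p\le lk<K_p+k<2K_p$. Then
$$d(f^{lk}x,x)\le\sum_{i<l}d(f^{ik}f^kx,f^{ik}x)<r_q\sum_{i<l}\Lambda^{ik}\le r_q\Lambda^{lk}\le r_p,$$
where $\sum_{i<l}\Lambda^{ik}=(\Lambda^{lk}-1)/(\Lambda^k-1)\le\Lambda^{lk}$ because $\Lambda^k\ge2$. So (7) gives $2Cp\ge2K_p>lk>e^{\sigma p}$, false for large $q$.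

**Step 3: the consequences.** For large $q$ there is no return to $B(x,r_q)$ at a time $k<K_q$, nor at a time $k\in[K_q,r_q^\varepsilon/\mu(B(x,5r_q))]$; this is the second assertion. For $r\in[r_{q+1},r_q)$ we have $\tau_r\ge\tau_{r_q}$ and $-\log r\in(q,q+1]$. Hence
$$\underline R(x)\ge\liminf_{q\to\infty}\frac{-\varepsilon q-\log\mu(B(x,5r_q))}{q+1}\ge\underline d_\mu(x)-\varepsilon$$
for every $\varepsilon>0$. $\square$

The condition $\underline d_\mu(x)>0$ in the first assertion is needed: at a periodic point there are short returns at every scale, and at a periodic point of positive measure $\underline d_\mu=0$.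

## 11. From pointwise dimension to $\dim_H\mu$, and Theorem 1

**Lemma 11.** Let $\mu$ be an $f$-invariant probability measure. (a) $\underline d_\mu$ and $\overline d_\mu$ are $f$-invariant functions. (b) $\underline d_\mu\le D$ a.e. (c) (Young's criterion) If $\underline d_\mu=\overline d_\mu=d_*$ a.e. for a constant $d_*$, then $\dim_H\mu=d_*$.

*Proof.* (a) $B(x,r/\Lambda)\subset f^{-1}B(fx,r)\subset B(x,\Lambda r)$, and $\mu(f^{-1}B(fx,r))=\mu(B(fx,r))$.

(b) If $\underline d_\mu(x)>D$, then for some $t>D$ and $r_0>0$, which may be taken from countable sets, $x\in S=\{x:\mu(B(x,r))\le r^t\ \forall r<r_0\}$. A maximal $r$-separated subset of $S$ has $O(r^{-D})$ points, and the balls of radius $r$ around them cover $S$. So $\mu(S)\le O(r^{t-D})\to0$.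

(c) By (b), $d_*\le D$. *Lower bound.* Let $\mu(Z)=1$ and $0<\varepsilon<d_*$ (if $d_*=0$ there is nothing to prove). For some $r_0$ the set $Z'=\{x\in Z:\mu(B(x,r))\le r^{d_*-\varepsilon}\ \forall r<r_0\}$ has positive measure, since these sets increase to a full-measure subset of $Z$ as $r_0\downarrow0$. Let sets $U_j$ of small diameters cover $Z'$ and meet it, and take $u_j\in U_j\cap Z'$ and $t_j\in(\operatorname{diam}U_j,r_0)$. Then $U_j\subset B(u_j,t_j)$ and $\sum_jt_j^{d_*-\varepsilon}\ge\sum_j\mu(B(u_j,t_j))\ge\mu(Z')>0$. Choosing $t_j^{d_*-\varepsilon}\le(\operatorname{diam}U_j)^{d_*-\varepsilon}+\gamma2^{-j}$ and letting $\gamma\to0$ gives $\sum_j(\operatorname{diam}U_j)^{d_*-\varepsilon}\ge\mu(Z')$. So $\dim_HZ\ge d_*-\varepsilon$.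

*Upper bound.* Let $Z=\{x\in\operatorname{supp}\mu:\underline d_\mu(x)\le d_*\}$, so $\mu(Z)=1$. Given $\varepsilon,\delta>0$, each $x\in Z$ has $t_x<\delta$ with $\mu(B(x,t_x))\ge t_x^{d_*+\varepsilon}$. By the $5r$-covering lemma there are countably many disjoint balls $B(x_j,t_j)$ of this kind with $Z\subset\bigcup_jB(x_j,5t_j)$, and
$$\sum_j(10t_j)^{d_*+\varepsilon}\le10^{d_*+\varepsilon}\sum_j\mu(B(x_j,t_j))\le10^{d_*+\varepsilon}.$$
As $\delta$ is arbitrary, $\dim_HZ\le d_*+\varepsilon$. $\square$

**Proof of Theorem 1.** By the Barreira–Pesin–Schmeling theorem, $\underline d_\mu=\overline d_\mu=d_\mu$ a.e. By Lemma 11(a) and ergodicity $d_\mu=d_*$ a.e. for a constant $d_*$, finite by (b), and $\dim_H\mu=d_*$ by (c). By Proposition 4, $\overline R\le d_*$ a.e. If $d_*=0$, then $0\le\underline R\le\overline R\le0$ a.e. If $d_*>0$, Proposition 10 applies, since $\mu$ satisfies (H) by Section 5, and gives $\underline R\ge d_*$ a.e. Hence $\underline R=\overline R=d_*=\dim_H\mu$ $\mu$-a.e. $\square$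

## 12. Measures that are not ergodic: Theorem 2

**Reduction to (H).** The purpose is to cut a hyperbolic $\mu$ into countably many invariant pieces that satisfy (H). For $m\ge1$ let $\Gamma_m$ be the invariant Borel set of Oseledets-regular points with all $|\lambda_i(x)|>1/m$, with $E^u$ and $E^s$ the sums of the Oseledets spaces with positive and with negative exponents. Define $\ell=\ell^{(m)}$ on it with $\chi=1/m$. For $m'\ge1$ let
$$V=V_{m,m'}=\bigcup_{j\in\mathbb Z}f^j\{x\in\Gamma_m:\ell^{(m)}(x)\le m'\}.$$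
A.e. point has finitely many exponents, all nonzero, and $\ell^{(m)}<\infty$; so these countably many invariant sets cover a set of full measure. If $\mu(V)>0$, then $\mu_V=\mu(\cdot|V)$ is invariant, hyperbolic, and satisfies (H) with $\chi=1/m$, $\Gamma=\Gamma_m$, $\ell_0=m'$. As $\mu_V\le\mu/\mu(V)$, we have $\underline d_{\mu_V}\ge\underline d_\mu$ everywhere.

**Proof of Theorem 2.** By Barreira–Pesin–Schmeling $d_\mu$ exists a.e., and $\overline R\le d_\mu$ a.e. by Proposition 4. For the lower bound apply Proposition 10 to $\mu_V$: for $\mu$-a.e. $x\in V$ with $d_\mu(x)>0$ we have $\underline d_{\mu_V}(x)\ge d_\mu(x)>0$, so $\underline R(x)\ge\underline d_{\mu_V}(x)\ge d_\mu(x)$. Where $d_\mu(x)=0$ the bound $\underline R\ge0$ is trivial. So $\underline R=\overline R=d_\mu$ $\mu$-a.e.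

Hence for almost every ergodic component $\nu$, $\underline R=\overline R=d_\mu$ $\nu$-a.e. Almost every $\nu$ is hyperbolic, because the Oseledets-regular points with nonzero exponents form a Borel set of full $\mu$-measure. So Theorem 1 gives $\underline R=\overline R=\dim_H\nu$ $\nu$-a.e. Therefore $d_\mu=\dim_H\nu$ $\nu$-a.e. $\square$

## 13. Counting all returns up to polynomial times: Theorem 3

Theorem 3 counts returns over times up to $r^{-B}$, possibly far beyond $1/\mu(B(x,r))$. There the covering of Proposition 9 uses too many balls. Instead one uses that a point with many returns has a ball that the *common* orbit visits often, and that one orbit cannot visit many disjoint balls often.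

**Proof of Theorem 3.** By Lemma 11(b), $d_\mu(x)\le D<\infty$ a.e. If $d_\mu(x)=0$, the claim is trivial for $r<1$. Let $V$ be as in Section 12 with $\mu(V)>0$, and write $\nu=\mu_V$. It suffices to treat $\nu$-a.e. $x$ with $d_\mu(x)>0$; there $\underline d_\nu(x)\ge d_\mu(x)>0$. Fix $\varepsilon,B>0$ and use Sections 6–8 for $\nu$, with this $\varepsilon$ and a fixed $s$. Write $r=r_q$ and $\theta=e^{-i+\varepsilon q}$.

**Step 1: points with too many returns are rare.** For $T=2^t\le2e^{(B+1)q}$, $t\ge0$ an integer, let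
$$E=\{x\in G_{q,i}^s:\#\{K_q\le k\le T:d(f^kx,x)<r\}\ge\theta T\}.$$
*Claim: $\nu(E)\le e^{-\varepsilon q/2}$.* Let $\zeta$ be an atom of $\mathcal F_q$ meeting $E$ and $x_0\in E\cap\zeta$. By (6) at $x_0$, every $x\in E\cap\zeta$ satisfies
$$\#\{1\le k\le T:f^kx_0\in B(x,2r)\}\ge\theta T.$$
Let $\{x_1,\dots,x_l\}$ be a maximal subset of $E\cap\zeta$ with mutual distances $\ge4r$ (finite by compactness). The balls $B(x_j,2r)$ are disjoint, and each is visited at least $\theta T$ times among $T$ times. So $l\,\theta T\le T$, i.e. $l\le\theta^{-1}$. By maximality $E\cap\zeta\subset\bigcup_jB(x_j,4r)$. By Lemma 8 with $w=x_j$ and $S=E\cap\zeta\cap B(x_j,4r)$,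
$$\nu_\zeta(E)\le\theta^{-1}e^{-i+\varepsilon q/2}=e^{-\varepsilon q/2}.$$
Atoms not meeting $E$ contribute $0$. Integrate over $\zeta$.

**Step 2: Borel–Cantelli.** For each $q$ there are $O(q)$ values of $i$ and $O(q)$ values of $t$, and $\sum_qq^2e^{-\varepsilon q/2}<\infty$. So for $\nu$-a.e. $x\in W_s$, all large $q$ and all dyadic $T\le2e^{(B+1)q}$, with $i$ the index for which $x\in G_{q,i}^s$,
$$\#\{K_q\le k\le T:d(f^kx,x)<r_q\}\le\theta T\le e\,T\,r_q^{-\varepsilon}\,\nu(B(x,5r_q)),$$
since $e^{-i}<e\,\nu(B(x,5r_q))$. For arbitrary integers $1\le T\le e^{(B+1)q}$ the same holds with an extra factor $2$: use the next power of $2$, which is less than $2T$.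

**Step 3: all times and all radii.** By Proposition 10 for $\nu$ there are no returns with $1\le k<K_q$ for large $q$. Also $\nu(B(x,5r_q))\le r_q^{d_\mu(x)-\varepsilon}$ for large $q$. Let $r\in[r_{q+1},r_q)$ and $1\le T\le r^{-B}$; then $T\le e^{(q+1)B}\le e^{(B+1)q}$ if $q\ge B$. Returns to $B(x,r)$ are returns to $B(x,r_q)$, so
$$\#\{1\le k\le T:f^kx\in B(x,r)\}\le2e\,T\,r_q^{d_\mu(x)-2\varepsilon}\le2e^{1+d_\mu(x)}\,T\,r^{d_\mu(x)-2\varepsilon}\le T\,r^{d_\mu(x)-3\varepsilon}$$
for small $r$. The middle inequality uses $r<r_q\le er$: if $d_\mu(x)-2\varepsilon\ge0$, then $r_q^{d_\mu(x)-2\varepsilon}\le(er)^{d_\mu(x)-2\varepsilon}\le e^{d_\mu(x)}r^{d_\mu(x)-2\varepsilon}$, and otherwise $r_q^{d_\mu(x)-2\varepsilon}\le r^{d_\mu(x)-2\varepsilon}$. This holds for all $s$, for all $V$, and for $\varepsilon,B$ in countable sequences $\varepsilon\downarrow0$, $B\uparrow\infty$; a smaller $\varepsilon$ and a larger $B$ give a stronger statement. $\square$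

**Remark (the exponent).** Let $\mu$ be ergodic. For $\mu$-a.e. $x$ we have $\frac1T\sum_{k=1}^Tg(f^kx)\to\int g\,d\mu$ for all continuous $g$. The spheres $\{y:d(x,y)=r\}$ contain $\partial B(x,r)$ and are disjoint for different $r$, so $\mu(\partial B(x,r))=0$ for all $r$ outside a countable set depending on $x$. For such $r$ the left side in Theorem 3, divided by $T$, tends to $\mu(B(x,r))=r^{d_\mu(x)+o(1)}$ as $T\to\infty$ with $r$ fixed.
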